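# Collapsing a line with small inner distortion

## 1. The map $(x',|x'|x_n)$ and its two distortions

Write points of $\mathbb R^n$ as $x=(x',x_n)\in\mathbb R^{n-1}\times\mathbb R$ and put $r=|x'|$. Consider
$$f_0(x',x_n)=(x',\,r\,x_n).$$
It squeezes the vertical axis $\{x'=0\}$ to the origin. Off the axis it is injective, since $x'$ can be read off and then $x_n$. So $f_0^{-1}(0)$ is a whole line. How badly does $f_0$ distort?

Let $e_r=(x'/r,0)$, let $e_n$ be the vertical unit vector, and let $e_\tau$ be any unit vector orthogonal to both. Off the axis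
$$Df_0\,e_\tau=e_\tau,\qquad Df_0\,e_r=e_r+x_ne_n,\qquad Df_0\,e_n=r\,e_n .$$
The matrix is triangular in this frame, so $J_{f_0}=r>0$. The inverse sends $e_\tau\mapsto e_\tau$, $e_n\mapsto r^{-1}e_n$ and $e_r\mapsto e_r-(x_n/r)e_n$. We bound the $2\times2$ blocks by their Hilbert–Schmidt norms, which are $(1+x_n^2+r^2)^{1/2}$ for $Df_0$ and $(1+x_n^2r^{-2}+r^{-2})^{1/2}$ for the inverse:
$$1\le|Df_0|\le(1+|x|^2)^{1/2},\qquad \frac1r\le|(Df_0)^{-1}|\le\frac{(1+|x|^2)^{1/2}}r .$$
There are two natural ways to measure distortion at a point where the Jacobian is positive. Outer distortion is $K_O=|Df|^n/J$, the size of the longest stretch against volume. Inner distortion is $K_I=J\,|(Df)^{-1}|^n$, volume against the shortest stretch. Here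
$$\frac1r\le K_O\le\frac{(1+|x|^2)^{n/2}}{r},\qquad \frac1{r^{n-1}}\le K_I\le\frac{(1+|x|^2)^{n/2}}{r^{n-1}} .$$
Since $x'$ lives in $\mathbb R^{n-1}$, the integral of $r^{-q}$ over a small cylinder around the axis behaves like $\int_0^1 r^{n-2-q}\,dr$, which is finite exactly when $q<n-1$. So $K_O\in L^p_{\rm loc}$ exactly for $p<n-1$, while $K_I$ is not even locally integrable; it misses by a logarithm.

The two functions see different things. For $\mathrm{diag}(1,\dots,1,1/L)$ with $L>1$ one gets $K_O=L$ and $K_I=L^{n-1}$. For $\mathrm{diag}(L,1,\dots,1)$ one gets $K_O=L^{n-1}$ and $K_I=L$. Inner distortion punishes flattening in one direction and is lenient toward stretching in one direction. The map $f_0$ flattens. Can a line be collapsed by a map that only stretches, so that $K_I$ has good integrability? If $n=2$, then $K_I=K_O$ and there is nothing to gain. For $n\ge3$ this is a real question.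

## 2. Finite distortion, discreteness, and three theorems

Let $\Omega\subset\mathbb R^n$, $n\ge2$, be a domain. The norm $|\cdot|$ of a matrix is the operator norm, and $D^\sharp f$ is the adjugate (transposed cofactor) matrix, so that $Df\,D^\sharp f=J_f\,\mathrm{Id}$.

**Definition (finite distortion).** A map $f\in W^{1,1}_{\rm loc}(\Omega,\mathbb R^n)$ with $J_f\in L^1_{\rm loc}$ is a mapping of finite distortion if $J_f\ge0$ a.e. and
$$|Df(x)|^n\le K_O(x)\,J_f(x)\quad\text{for a.e. }x \tag{2.1}$$
for some measurable $K_O:\Omega\to[1,\infty]$ that is finite a.e. It is quasiregular if $K_O$ can be taken constant. For such $f$, $K_I:\Omega\to[0,\infty]$ denotes a measurable, a.e. finite function with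
$$|D^\sharp f(x)|^n\le K_I(x)\,J_f(x)^{n-1}\quad\text{for a.e. }x. \tag{2.2}$$

In particular $Df=0$ a.e. on $\{J_f=0\}$. Where $J_f>0$, let $\lambda_1\ge\dots\ge\lambda_n>0$ be the singular values of $Df$. Then $D^\sharp f=J_f(Df)^{-1}$, so $|D^\sharp f|=J_f/\lambda_n$, and the smallest admissible values are
$$K_O=\lambda_1^n/J_f,\qquad K_I=J_f/\lambda_n^{\,n}=J_f\,|(Df)^{-1}|^n. \tag{2.3}$$
For the smallest distortion functions $K_I\le K_O^{n-1}$. The map $f_0$ is locally Lipschitz with $J_{f_0}>0$ off the axis, so it is a mapping of finite distortion; its distortions were computed in Section 1.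

**Definition (discrete, open, light).** A continuous map is discrete if every fibre $f^{-1}(y)$ consists of isolated points, open if images of open sets are open, and light if every fibre is totally disconnected.

The map $f_0$ has none of the first and third properties, because a fibre contains a line. Lightness is weaker than discreteness: the function $t\mapsto t\sin(1/t)$ on $\mathbb R$ (with value $0$ at $0$) has the zero set $\{0\}\cup\{1/(k\pi):k\in\mathbb Z\setminus\{0\}\}$, which is totally disconnected but has the non-isolated point $0$; it is constant on no interval, so it is light.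

Three known results frame the problem. Reshetnyak's theorem says that a non-constant quasiregular map is discrete and open. Iwaniec and Šverák: for $n=2$, a non-constant mapping of finite distortion in $W^{1,2}_{\rm loc}$ with $K_O\in L^1_{\rm loc}$ is discrete and open. Finally, for every $n\ge2$, a non-constant mapping of finite distortion in $W^{1,n}_{\rm loc}$ with $K_O\in L^{n-1}_{\rm loc}$ and $K_I\in L^p_{\rm loc}$ for some $p>1$ is discrete and open. The problem, taken from "Remarks on the Iwaniec–Šverák conjecture" (http://www.math.jyu.fi/research/pspdf/377.pdf), asks what happens for $n\ge3$ if one keeps $f\in W^{1,n}_{\rm loc}$ and $K_I\in L^p_{\rm loc}$ for some $p>1$, but assumes nothing about the integrability of $K_O$. Must $f$ be discrete and open? The answer is no, and the critical exponent is $n-1$.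

**Theorem 1.** Let $n\ge3$. There is a non-constant, locally Lipschitz mapping of finite distortion $f:\mathbb R^n\to\mathbb R^n$ (so $f\in W^{1,n}_{\rm loc}$) for which (2.2) holds with
$$K_I(x)\le C\,(1+|x|^2)^{n/2}\,|x'|^{-1},$$
and $f^{-1}(0)=\{x'=0\}$. Thus $K_I\in L^p_{\rm loc}$ for every $p<n-1$, and $f$ is not discrete. Restricting $f$ (after a translation) gives such a map on every domain $\Omega$.

**Theorem 2.** Let $n\ge3$ and let $f\in W^{1,n}_{\rm loc}(\Omega,\mathbb R^n)$ be a non-constant mapping of finite distortion with $K_I\in L^p_{\rm loc}(\Omega)$ for some $p>n-1$. Then $f$ is discrete and open.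

**Theorem 3.** Let $n\ge2$ and let $f\in W^{1,n}_{\rm loc}(\Omega,\mathbb R^n)$ be a non-constant mapping of finite distortion with $K_I\in L^1_{\rm loc}(\Omega)$. If for every $y$ all components of $f^{-1}(y)$ are compact, then $f$ is discrete and open.

No integrability of $K_O$ is assumed in any of them. The endpoint $p=n-1$ of Theorem 2 is not settled here.

## 3. Power profiles: an injective collapse always costs $r^{1-n}$

The first thing to try is to tune $f_0$. Take
$$g(x)=\big(r^a\,x'/r,\ r^b\,x_n\big),\qquad a,b>0.$$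
In the frame of Section 1, $Dg\,e_\tau=r^{a-1}e_\tau$, $Dg\,e_r=ar^{a-1}e_r+br^{b-1}x_ne_n$, $Dg\,e_n=r^be_n$. Hence $J_g=a\,r^{(n-1)(a-1)+b}$, and $(Dg)^{-1}$ sends $e_n\mapsto r^{-b}e_n$ and $e_r\mapsto a^{-1}r^{1-a}e_r-\frac ba\,x_nr^{-a}e_n$. Let $0<r<1$. If $a\le b$, use $|(Dg)^{-1}|\ge r^{-b}$ in (2.3):
$$K_I\ge a\,r^{(n-1)(a-1)+b-nb}=a\,r^{-(n-1)-(n-1)(b-a)}\ge a\,r^{-(n-1)} .$$
If $a>b$, use $|(Dg)^{-1}|\ge\frac ba|x_n|r^{-a}$:
$$K_I\ge a\Big(\frac{b|x_n|}{a}\Big)^n r^{(n-1)(a-1)+b-na}=a\Big(\frac{b|x_n|}{a}\Big)^n r^{-(n-1)-(a-b)} .$$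
So $K_I\notin L^1_{\rm loc}$ for every choice. Balancing the flattening $r^b$ against the shear $br^{b-1}x_n$ never gets below $r^{1-n}$.

This is not bad luck with the profiles. All these maps are injective off the axis, and Proposition 7 below shows that a mapping of finite distortion in $W^{1,n}_{\rm loc}$ with $K_I\in L^1_{\rm loc}$ cannot collapse a continuum while the number of preimages near it stays bounded. A counterexample must cover a neighborhood of the image point infinitely often. This suggests what to build.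

## 4. Wrapping cylinders around spheres: proof of Theorem 1

The cylinder $\{|x'|=r\}$ is $S^{n-2}\times\mathbb R$ scaled by $r$. We send it onto a sphere of small radius $e^{-S(r)}$, wrapping it around infinitely often in the vertical direction, at its natural scale $r$. All $n-1$ tangential directions are then stretched alike, and $S$ remains to be chosen.

**Step 1: a periodic map $\Psi:S^{n-2}\times\mathbb R\to S^{n-1}$ with all singular values comparable to $1$.** Let $n\ge3$, $S^{n-2}_+=\{\theta\in S^{n-2}:\theta_1\ge0\}$, $Q=S^{n-2}_+\times[0,1]$, and let $S^{n-1}_+$ be a closed hemisphere of $S^{n-1}$. Spheres carry the geodesic metric, products the product metric. Stereographic projection makes $S^{n-2}_+$ bi-Lipschitz to the closed ball $\bar B^{n-2}$. The convex body $\bar B^{n-2}\times[0,1]$ is bi-Lipschitz to $\bar B^{n-1}$ (rescale along rays from an interior point), and $\bar B^{n-1}$ is bi-Lipschitz to $S^{n-1}_+$ by stereographic projection again. Composing, we get an $\ell$-bi-Lipschitz homeomorphism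 $h:Q\to S^{n-1}_+$ that takes the boundary $\partial Q=\{\theta_1=0\}\cup\{Z\in\{0,1\}\}$ to the equator. For $n=3$, $Q$ is a rectangle, and $h$ bends it onto a hemisphere.

Let $R$ be the reflection of $S^{n-1}$ that fixes the equator, and set
$$\Psi(\theta,Z)=R^{\varepsilon}\,h\big((|\theta_1|,\theta_2,\dots,\theta_{n-1}),\ \operatorname{dist}(Z,2\mathbb Z)\big),$$
with $\varepsilon=\lfloor Z\rfloor$ if $\theta_1\ge0$ and $\varepsilon=\lfloor Z\rfloor+1$ if $\theta_1<0$. The faces $\{\theta_1=0\}$ and $\{Z=k\}$, $k\in\mathbb Z$, cut $S^{n-2}\times\mathbb R$ into cells. On a face the $h$-value lies on the equator, which $R$ fixes, so the jump of $\varepsilon$ does no harm: $\Psi$ is well defined and continuous, and on each closed cell it is $h$ composed with isometries. A minimizing geodesic in $S^{n-2}\times\mathbb R$ is cut by the faces into finitely many pieces, each in one closed cell, and $\Psi$ is $\ell$-Lipschitz on each piece. Hence $\Psi$ is $\ell$-Lipschitz. At a.e. point it is differentiable (Rademacher),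 and all singular values of $D\Psi$ lie in $[1/\ell,\ell]$.

The Jacobian of $\Psi$ has a constant sign a.e. Inside one cell this is because a homeomorphism between connected open sets has constant local degree $\pm1$, and this degree is the sign of the Jacobian wherever the derivative exists and is invertible. Passing to an adjacent cell introduces exactly one reflection in the source ($\theta_1\mapsto-\theta_1$, or a reversal of the direction of $Z$) and exactly one reflection $R$ in the target, so the sign is the same. Replacing $h$ by $h\circ(\theta_2\mapsto-\theta_2)$ changes this sign; here $n-1\ge2$ is used.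

Finally, in each slab $S^{n-2}\times(k,k+1)$ the cell $\theta_1>0$ goes bijectively onto one open hemisphere and the cell $\theta_1<0$ onto the other. So every $\omega$ off the equator has exactly one preimage in each slab.

**Step 2: which radii $e^{-S(r)}$?** For a smooth decreasing $S$ with $S(0+)=\infty$ let $f=e^{-S(r)}\Psi(x'/r,x_n/r)$ off the axis. Then $f=\mathcal E\circ(\mathrm{id}\times\Psi)\circ T$ with
$$T(x)=\big(S(r),\,x'/r,\,x_n/r\big)\in\mathbb R\times S^{n-2}\times\mathbb R,\qquad \mathcal E(S,\omega)=e^{-S}\omega .$$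
The map $\mathcal E$ on $\mathbb R\times S^{n-1}$ is conformal with factor $e^{-S}$: the images of $\partial_S$ and of unit vectors tangent to $S^{n-1}$ are orthogonal of length $e^{-S}$. Furthermore
$$DT\,e_\tau=\tfrac1r e_\tau,\qquad DT\,e_r=S'\partial_S-\tfrac{x_n}{r^2}\partial_Z,\qquad DT\,e_n=\tfrac1r\partial_Z ,$$
and therefore
$$|\det DT|=r^{1-n}|S'|,\qquad DT^{-1}e_\tau=re_\tau,\quad DT^{-1}\partial_Z=re_n,\quad DT^{-1}\partial_S=\frac1{S'}\Big(e_r+\frac{x_n}re_n\Big). \tag{4.1}$$
The last vector has length $|x|/(r|S'|)$. By (2.3), up to factors depending on $n$ and $\ell$,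
$$K_I\approx r^{1-n}|S'|\max\Big\{r,\frac{|x|}{r|S'|}\Big\}^n=\max\big\{r|S'|,\ |x|^n|S'|^{1-n}r^{1-2n}\big\} .$$
The first term increases with $|S'|$ and the second decreases; they meet at $|S'|=|x|/r^2$ with common value $|x|/r$. So $|S'|\approx r^{-2}$ is the right choice near points of the axis with $x_n\neq0$: the radial stretch then keeps up with the shear $x_n/r^2$ that the change of scale forces. We take $S=1/r$.

**Step 3: the map and its inner distortion.** Let
$$f(x)=e^{-1/r}\,\Psi\Big(\frac{x'}r,\frac{x_n}r\Big)\ (r>0),\qquad f(x)=0\ (r=0). \tag{4.2}$$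
Choose the orientation of $h$ so that $J_f>0$ a.e.; this is possible because $T$ is a diffeomorphism of the connected set $\{r>0\}$ onto $(0,\infty)\times S^{n-2}\times\mathbb R$. With $S'=-r^{-2}$, (4.1) reads $|\det DT|=r^{-n-1}$, $DT^{-1}\partial_S=-r^2e_r-x_nr\,e_n$, $DT^{-1}\partial_Z=re_n$. The Hilbert–Schmidt norm of this block is $(r^4+x_n^2r^2+r^2)^{1/2}=r(1+|x|^2)^{1/2}$, so $|DT^{-1}|\le r(1+|x|^2)^{1/2}$. The singular values of $\mathrm{id}\times\Psi$ lie in $[1/\ell,\ell]$ and its Jacobian is at most $\ell^{n-1}$. Hence a.e.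
$$J_f|(Df)^{-1}|^n\le\big(e^{-n/r}\ell^{n-1}r^{-n-1}\big)\big(e^{1/r}\,\ell\,r\,(1+|x|^2)^{1/2}\big)^n=\ell^{2n-1}(1+|x|^2)^{n/2}\,r^{-1},$$
and by (2.3) the left side is the smallest admissible $K_I$. Since $|x'|^{-1}\in L^p_{\rm loc}$ for $p<n-1$, so is $K_I$; as $n-1\ge2$, some $p>1$ is allowed.

**Step 4: regularity and the fibre.** For a.e. $x$ with $r>0$,
$$|Df|\le e^{-1/r}\,\ell\,|DT|\le C e^{-1/r}\big(r^{-1}+(1+|x_n|)r^{-2}\big),$$
which is bounded on bounded sets. Also $|f|\le e^{-1/r}$, so $f$ is continuous. Let a ball be given and let $L$ bound $|Df|$ on it. A segment in the ball that avoids the axis has a convex neighborhood in the ball that avoids the axis; there $f$ is locally Lipschitz with $|Df|\le L$ a.e., hence $L$-Lipschitz. A segment meeting the axis in one point is handled by continuity, and on a segment inside the axis $f=0$. So $f$ is locally Lipschitz, $f\in W^{1,n}_{\rm loc}$ and $J_f\in L^\infty_{\rm loc}$. Since $J_f>0$ a.e., (2.1) holds with $K_O=|Df|^n/J_f<\infty$ a.e. Finally $|f|=e^{-1/r}>0$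 off the axis, so $f^{-1}(0)=\{x'=0\}$ is a line. For a general domain, translate so that the axis meets $\Omega$; the restriction is non-constant and the fibre over $0$ contains a segment. This proves Theorem 1. $\blacksquare$

**Remark.** This $f$ is open; exactly discreteness fails. Off the axis $f$ is locally quasiregular and non-constant, since there $Df$ is bounded and $J_f$ bounded below, locally, hence open by Reshetnyak's theorem. Near a point $(0,c)$ of the axis, a neighborhood contains $\{r<\rho,|x_n-c|<\rho\}$. For small $r$ the variable $x_n/r$ runs through an interval of length $2\rho/r\ge2$, which contains a full slab, so the image contains $e^{-1/r}S^{n-1}$ for all small $r$, and it contains $0$.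

## 5. Degree, and the reduction to light maps

We turn to Theorems 2 and 3. From here on $f\in W^{1,n}_{\rm loc}(\Omega,\mathbb R^n)$ is a non-constant mapping of finite distortion, $n\ge2$, with $K:=K_I\in L^1_{\rm loc}$, and $J:=J_f$. We cite two facts: $f$ has a continuous representative (Vodop'yanov–Gol'dshtein), which we use, and it maps null sets to null sets, which is Lusin's condition (N) (Malý–Martio, J. reine angew. Math. 458 (1995)); see Hencl–Koskela, *Lectures on Mappings of Finite Distortion*, LNM 2096. Because of (N) the area formula holds: for measurable $D\subset\Omega$ and measurable $h\ge0$,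
$$\int_DhJ\,dx=\int_{\mathbb R^n}\ \sum_{x\in f^{-1}(y)\cap D}h(x)\,dy . \tag{5.1}$$

Let $U\Subset\Omega$ be open, $C$ a component of $\mathbb R^n\setminus f(\partial U)$, and $\eta$ smooth with compact support in $C$. Then
$$\int_U\eta(f)\,J\,dx=\deg(C,f,U)\int\eta . \tag{5.2}$$
For smooth maps this is the textbook integral formula for the degree. In general mollify: $f_\epsilon\to f$ uniformly on $\bar U$ and in $W^{1,n}(U)$. Once $|f_\epsilon-f|<\operatorname{dist}(\operatorname{supp}\eta,f(\partial U))$ on $\bar U$, homotopy invariance gives both maps the same degree at points of $\operatorname{supp}\eta$, and $\eta(f_\epsilon)\to\eta(f)$ uniformly while $J_{f_\epsilon}\to J$ in $L^1(U)$.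

**Definition (sense-preserving).** $f$ is sense-preserving if $\deg(y,f,U)>0$ for all $U\Subset\Omega$ and $y\in f(U)\setminus f(\partial U)$.

In the plane, $z\mapsto z^2$ is sense-preserving. The folding $(x_1,x_2)\mapsto(x_1,|x_2|)$ is not: for the unit disk, an interior point of the upper half disk has degree $0$.

**Lemma 4.** $f$ is sense-preserving.

*Proof.* Let $y\in f(U)\setminus f(\partial U)$ and let $C$ be the component of $\mathbb R^n\setminus f(\partial U)$ containing $y$. By (5.2) and $J\ge0$ the degree on $C$ is $\ge0$. Suppose it is $0$. Then (5.2) forces $J=0$ a.e. on the open set $A=U\cap f^{-1}(C)$, hence $Df=0$ a.e. on $A$, so $f$ is locally constant on $A$. Let $O$ be a component of $A$ that meets $f^{-1}(y)$; then $f\equiv y$ on $O$. Since $O$ is open, bounded and non-empty it has a boundary point $q$, and $f(q)=y$ by continuity. As $y\notin f(\partial U)$ we have $q\in U$, and $f(q)=y\in C$ gives $q\in A$. A small ball around $q$ lies in $A$ and meets the component $O$, so $q\in O$. This contradicts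 $q\in\partial O$, because $O$ is open. $\square$

By Titus–Young (Trans. AMS 103 (1962)), a light sense-preserving map is discrete and open. So for Theorems 2 and 3 it suffices to prove that $f$ is light.

## 6. The function $W=\log(1/|f|)$ and two densities on the half-line

The purpose of this section is to turn statements about $f$ near a fibre $f^{-1}(0)$ into statements about functions of one variable $s=\log(1/|y|)$.

**Step 1: pointwise inequalities.** Where $J>0$, $|D^\sharp f|=J/\lambda_n$ and (2.2) give $J\le K\lambda_n^n$. Since $\lambda_1\lambda_n^{n-1}\le\lambda_1\cdots\lambda_n=J$, we get $\lambda_1\le J\lambda_n^{1-n}\le J(K/J)^{(n-1)/n}$. As $Df=0$ a.e. on $\{J=0\}$, we have a.e.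
$$|D^\sharp f|\le K^{1/n}J^{(n-1)/n},\qquad |Df|\le K^{(n-1)/n}J^{1/n}, \tag{6.1}$$
with both left sides $0$ where $J=0$. Put $W=\log(1/|f|)\in(-\infty,\infty]$. Where $f\ne0$ we have $|\nabla W|\le|Df|/|f|$, so
$$|\nabla W|\le K^{(n-1)/n}\big(J|f|^{-n}\big)^{1/n}\mathbf 1_{\{J>0\}}\quad\text{a.e. on }\{W<\infty\}. \tag{6.2}$$

**Step 2: densities.** Let $D\Subset\Omega$ be a ball with $|f|<e^{-1}$ on $\bar D$, so $W>1$ on $\bar D$. For bounded measurable $h\ge0$ on $D$, let $m_h$ and $k_h$ be the functions on $(1,\infty)$ with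
$$\int_{D\cap\{W<\infty\}}h\,\chi(W)\,J|f|^{-n}dx=\int\chi\,m_h\,ds,\qquad \int_{D\cap\{J>0,\,W<\infty\}}h\,\chi(W)\,K\,dx=\int\chi\,k_h\,ds \tag{6.3}$$
for all Borel $\chi\ge0$. They exist: if $|T|=0$, then $\{y:\log\frac1{|y|}\in T\}$ is a null set, so by (5.1) $J=0$ a.e. on $\{W\in T\}$, and both left sides vanish for $\chi=\mathbf 1_T$. Since $|f|^{-n}\le e^{ns}$ on $\{W\le s\}$, $m_h\in L^1_{\rm loc}[1,\infty)$; and $\|k_h\|_{L^1}\le\int_DhK$. With $y=e^{-s}\omega$ one has $|y|^{-n}dy=d\omega\,ds$, so (5.1) gives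
$$m_h(s)=\int_{S^{n-1}}\ \sum_{x\in D\cap f^{-1}(e^{-s}\omega)}h(x)\,d\omega\qquad\text{for a.e. }s . \tag{6.4}$$
So $m_{\mathbf 1_D}(s)$ is the total multiplicity with which $f|_D$ covers the sphere of radius $e^{-s}$, and $k_h$ distributes the distortion over the same levels.

**Example.** For $f_0$ of Section 1 and $D=B(0,\frac14)$ we have $|f_0|=r(1+x_n^2)^{1/2}<e^{-1}$ on $\bar D$. The density $m$ makes sense because $f_0$ is Lipschitz on $D$, although $K_I\notin L^1$. The only preimage of $e^{-s}\omega$, $\omega'\ne0$, is $x'=e^{-s}\omega'$, $x_n=\omega_n/|\omega'|$. So $m_{\mathbf 1_D}(s)$ is the measure of the set of $\omega$ with $e^{-2s}|\omega'|^2+\omega_n^2/|\omega'|^2<\frac1{16}$; it stays below $|S^{n-1}|$. For the map (4.2) on $D=B(0,\rho)$, $\rho<1$, we have $W=1/r$. Take $L=\rho/2$ and $h=\mathbf 1_{\{|x_n|<L\}}$ on $D$. For $s>2/\rho$ the preimages of $e^{-s}\omega$ counted by $h$ correspond to the solutions of $\Psi(\theta,Z)=\omega$ with $|Z|<Ls$. Each slab contains one, so $2\lfloor Ls\rfloor|S^{n-1}|\le m_h(s)\le2(\lfloor Ls\rfloor+1)|S^{n-1}|$.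 The multiplicity grows linearly in $s$.

## 7. Pushing cutoff functions forward

We want to compare the covering of a sphere $\partial B(0,e^{-s})$ at different points $\omega$ and at different levels $s$. The tool is to sum $a^n$ over fibres, with $a$ a cutoff function; the $L^1$-bound on $K$ is exactly what makes the sum a Sobolev function.

**Lemma 5.** Let $0\le a\in\mathrm{Lip}_c(D)$ and
$$P_a(y)=\sum_{x\in f^{-1}(y)\cap D}a(x)^n,\qquad F_a=P_a^{1/n},\qquad G_a(y)=\sum_{x\in f^{-1}(y)\cap D,\ J(x)>0}|\nabla a|^nK/J .$$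
Then $F_a\in W^{1,n}(\mathbb R^n)$ and $|\nabla F_a|^n\le G_a$ a.e. Consequently:

(a) for a.e. $s$, $\operatorname{ess\,osc}_{\partial B(0,e^{-s})}F_a\le C_n\,k_{|\nabla a|^n}(s)^{1/n}$;

(b) $m_{a^n}^{1/n}$ has a locally absolutely continuous representative, vanishing at $s=1$, with $|(m_{a^n}^{1/n})'|\le k_{|\nabla a|^n}^{1/n}$ a.e.

*Proof.* **Step 1: a Piola identity.** For $V\in C_c^\infty(\mathbb R^n,\mathbb R^n)$ and $\eta\in\mathrm{Lip}_c(D)$,
$$\int\eta\,(\operatorname{div}V)(f)\,J\,dx=-\int\nabla\eta\cdot D^\sharp f\,V(f)\,dx . \tag{7.1}$$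
If $f$ is smooth, the entries of the adjugate satisfy $\sum_i\partial_i(D^\sharp f)_{ij}=0$, hence $\operatorname{div}(D^\sharp f\,V(f))=\sum_{i,j,k}(D^\sharp f)_{ij}(\partial_kV_j)(f)\,\partial_if_k=\sum_{j,k}(Df\,D^\sharp f)_{kj}(\partial_kV_j)(f)=J\,(\operatorname{div}V)(f)$, and (7.1) is integration by parts. In general mollify $f$: near $\operatorname{supp}\eta$ the adjugates converge in $L^{n/(n-1)}$, the Jacobians in $L^1$, and $V(f_\epsilon)$, $(\operatorname{div}V)(f_\epsilon)$ uniformly.

**Step 2: $P_a\in W^{1,1}$.** Use (7.1) with $\eta=a^n$. By (5.1) the left side is $\int P_a\operatorname{div}V\,dy$. By (6.1) and (5.1),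
$$\Big|\int P_a\operatorname{div}V\,dy\Big|\le n\int_{\{J>0\}}a^{n-1}|\nabla a|\,K^{1/n}J^{\frac{n-1}n}|V(f)|\,dx=n\int H|V|\,dy,\qquad H=\sum_{J>0}a^{n-1}|\nabla a|\Big(\frac KJ\Big)^{1/n}.$$
Hölder's inequality for the sum over the fibre gives $H\le P_a^{(n-1)/n}G_a^{1/n}$. Again by (5.1), $\int P_a=\int a^nJ<\infty$ and $\int G_a\le\int|\nabla a|^nK<\infty$, so $H\in L^1$. Thus the distributional gradient of $P_a$ is a measure of total variation at most $nH\,dy$, that is, $P_a\in W^{1,1}$ and
$$|\nabla P_a|\le n\,P_a^{(n-1)/n}G_a^{1/n}\quad\text{a.e.}$$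

**Step 3: taking the $n$-th root.** For $\epsilon>0$ the function $t\mapsto(t+\epsilon)^{1/n}$ is $C^1$ with bounded derivative on $[0,\infty)$, so $|\nabla(P_a+\epsilon)^{1/n}|=\frac1n(P_a+\epsilon)^{-(n-1)/n}|\nabla P_a|\le G_a^{1/n}$. Hence $|\int(P_a+\epsilon)^{1/n}\operatorname{div}V|\le\int G_a^{1/n}|V|$. As $\epsilon\to0$, $(P_a+\epsilon)^{1/n}\to F_a$ uniformly, so the same bound holds for $F_a$, and $|\nabla F_a|\le G_a^{1/n}\in L^n$. Also $F_a\in L^n$ because $P_a\in L^1$.

**Step 4: consequences.** Since $dy=e^{-ns}d\omega\,ds$ for $y=e^{-s}\omega$, (5.1) and (6.3) give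
$$k_{|\nabla a|^n}(s)=e^{-ns}\int_{S^{n-1}}G_a(e^{-s}\omega)\,d\omega\quad\text{for a.e. }s. \tag{7.2}$$
For (a) let $t=e^{-s}$, $S(t)=\partial B(0,t)$. For a.e. $t$, $F_a|_{S(t)}\in W^{1,n}(S(t))$ with tangential gradient at most $G_a^{1/n}$. The sphere has dimension $n-1<n$, so Morrey's inequality gives
$$\operatorname{ess\,osc}_{S(t)}F_a\le C_n\,t^{1-\frac{n-1}n}\Big(\int_{S(t)}G_a\,d\mathcal H^{n-1}\Big)^{1/n}=C_n\Big(t^n\int_{S^{n-1}}G_a(t\omega)\,d\omega\Big)^{1/n}=C_nk_{|\nabla a|^n}(s)^{1/n}.$$
For (b), (6.4) says $m_{a^n}(s)^{1/n}=\|F_a(e^{-s}\cdot)\|_{L^n(S^{n-1})}$ for a.e. $s$. After a change on a null set, $F_a$ is locally absolutely continuous along a.e. ray, with $|\partial_sF_a(e^{-s}\omega)|\le e^{-s}G_a(e^{-s}\omega)^{1/n}$. By Minkowski's inequality and (7.2), for $s_1<s_2$,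
$$\Big|\,\|F_a(e^{-s_2}\cdot)\|_{L^n}-\|F_a(e^{-s_1}\cdot)\|_{L^n}\Big|\le\int_{s_1}^{s_2}\big\|e^{-s}G_a(e^{-s}\cdot)^{1/n}\big\|_{L^n}ds=\int_{s_1}^{s_2}k_{|\nabla a|^n}^{1/n}\,ds,$$
and $k^{1/n}_{|\nabla a|^n}$ is locally integrable because $k_{|\nabla a|^n}\in L^1$. Since $|f|<e^{-1}$ on the compact set $\bar D$, $P_a$ vanishes on $\{|y|\ge e^{-1-\delta}\}$ for some $\delta>0$, so the representative vanishes at $s=1$. $\square$

## 8. Fibres have measure zero

The next lemma guarantees that $W$ is finite a.e. It uses only the crude growth bound that Lemma 5(b) gives for one fixed cutoff.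

**Lemma 6.** $|f^{-1}(y_0)|=0$ for every $y_0$.

*Proof.* Translate so that $y_0=0$.

**Step 1: a local dichotomy.** Suppose $f(x_1)=0$ and $B(x_1,2r)\Subset\Omega$ with $|f|<e^{-3}$ on its closure. We claim that in $B(x_1,r)$ either $f\equiv0$ or $f\ne0$ a.e. Let $D=B(x_1,2r)$, $a\in\mathrm{Lip}_c(D)$, $0\le a\le1$, $a=1$ on $B(x_1,r)$. By Lemma 5(b) and Hölder,
$$m_{a^n}(s)\le\Big(\int_1^sk_{|\nabla a|^n}^{1/n}\Big)^n\le s^{n-1}\int_D|\nabla a|^nK=C\,s^{n-1},$$
and $m_{a^n}(s)=0$ for $s<3$. On $D$ we have $W>3>e$, so $u=\log\log W$ is defined with values in $(0,\infty]$. For $T>0$ put $u_T=\min(u,T)$. It is a Lipschitz function of $f$, since it is constant where $|f|$ is small, and $|\nabla u_T|\le|\nabla W|/(W\log W)$ on $\{u<T\}$, while $\nabla u_T=0$ a.e. elsewhere. By (6.2), $a=1$ on $B(x_1,r)$, Hölder and (6.3),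
$$\int_{B(x_1,r)}|\nabla u_T|\,dx\le\Big(\int_DK\Big)^{\frac{n-1}n}\Big(\int_3^\infty\frac{m_{a^n}(s)}{s^n\log^ns}\,ds\Big)^{\frac1n}\le\Big(\int_DK\Big)^{\frac{n-1}n}\Big(C\int_3^\infty\frac{ds}{s\log^ns}\Big)^{\frac1n}=:L<\infty,$$
because $n\ge2$. The bound does not depend on $T$. Poincaré's inequality yields
$$\iint_{B(x_1,r)^2}|u_T(x)-u_T(\tilde x)|\,dx\,d\tilde x\le C'L .$$
Suppose $\{f=0\}$ had positive measure $\alpha$ in $B(x_1,r)$ and $\{f\ne0\}$ too. Then for some $c$ the set $\{u\le c\}$ has positive measure $\alpha'$. On $\{f=0\}$ we have $u_T=T$, so $\alpha\alpha'(T-c)\le C'L$ for all $T>c$, which is false. Hence $f=0$ a.e. in the ball, so $f\equiv0$ there by continuity, or $f\ne0$ a.e.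

**Step 2: globalization.** Let $I$ be the interior of $f^{-1}(0)$. If $x_1\in\bar I\cap\Omega$, then $f(x_1)=0$, and a ball as in Step 1 meets the open set $I$, so $f\equiv0$ on $B(x_1,r)$ and $x_1\in I$. So $I$ is open and closed in the connected set $\Omega$. As $f$ is non-constant, $I=\emptyset$. Therefore the second alternative holds around every zero, and countably many such balls cover $f^{-1}(0)$. $\square$

## 9. Bounded multiplicity excludes continua: proof of Theorem 3

**Setting (S).** Suppose $f$ is not light. Then some fibre has a component with at least two points. After translations in source and target this is a component $E$ of $f^{-1}(0)$ that contains $0$ and another point. A scaling of the domain preserves all hypotheses, because $K_I$ at corresponding points is unchanged. So, starting from a small ball around $0$ whose radius is smaller than the distance to the other point, we may assume: $\bar B\subset\Omega$ with $B=B(0,1)$; $|f|<e^{-1}$ on $\bar B$; and, with $S_z=\partial B(0,z)$, $E\cap S_z\neq\emptyset$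 for $0<z\le1$ (else $S_z$ would separate the connected set $E$). We use $D=B$ in (6.3), and we write $\mathbf 1_Y$ also for the function $x\mapsto\mathbf 1_Y(|x|)$. Let
$$V_z(s)=\mathcal H^{n-1}\big(\{x\in S_z:W(x)\ge s\}\big),\qquad A_z(s)=\operatorname{Per}_{S_z}\big(\{W\ge s\}\big).$$
For $f_0$ of Section 1, $\{W\ge s\}\cap S_z$ with $s$ large consists of two small caps around the poles, and $A_z(s)$ is the $(n-2)$-measure of their boundaries.

We need three facts.

First, $V_z(s)>0$ always, and for fixed $s$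
$$\inf_{1/2\le z\le1}V_z(s)>0. \tag{9.1}$$
Indeed $\{W>s\}=\{|f|<e^{-s}\}$ is open and contains a $\delta$-neighborhood, within $\bar B$, of the compact set $E\cap\bar B$, so its intersection with $S_z$ contains a cap of radius $\delta$ about a point of $E\cap S_z$. The same argument on a single sphere gives $V_z(s)>0$ for every $z\in(0,1]$.

Second, by Lemma 6 the set $\{W=\infty\}$ is null, so for a.e. $z$ it meets $S_z$ in a null set, and as the sets $\{W\ge s\}\cap S_z$ decrease to it,
$$V_z(s)\to0\quad(s\to\infty)\qquad\text{for a.e. }z. \tag{9.2}$$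

Third, for a.e. $z$ and all Borel $\chi\ge0$,
$$\int_{S_z\cap\{W<\infty\}}\chi(W)\,|\nabla_TW|\,d\mathcal H^{n-1}=\int\chi(s)\,A_z(s)\,ds, \tag{9.3}$$
where $\nabla_T$ is the tangential gradient, so $|\nabla_TW|\le|\nabla W|$. To see this, take $-\infty<\alpha<\beta<\infty$. The truncation $\max(\alpha,\min(W,\beta))$ is a Lipschitz function of $f$ on $\bar B$, so its restriction to a.e. $S_z$ is in $W^{1,n}(S_z)$, and the coarea formula for it is (9.3) with $\chi=\mathbf 1_{(\alpha,\beta)}$; the sets $\{W\ge s\}$ and $\{W>s\}$ differ by a null set except for countably many $s$. For a.e. $z$ this holds for all rational $\alpha,\beta$, and both sides of (9.3) are measures in $\chi$, finite on bounded intervals. The function $A_z(s)$ is jointly measurable in $(z,s)$, because after scaling to $S^{n-1}$ the perimeter is the supremum over a countable family of smooth fields of the integral of the divergence over the set.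

**Proposition 7.** In Setting (S) (any $n\ge2$, $K\in L^1_{\rm loc}$) there are no $M_*,s_*<\infty$ with $m_{\mathbf 1_{B(0,1/2)}}(s)\le M_*$ for a.e. $s\ge s_*$.

The idea: in each of $Q$ disjoint shells the image must reach almost every sphere, because the fibre $E$ crosses the shell. By Lemma 5(a) the covering of suitable spheres by one shell is nearly uniform, so each shell covers these spheres fully. With $Q$ shells the multiplicity is at least of order $Q$.

*Proof.* Suppose there are such $M_*,s_*$. Let $Q\in\mathbb N$ and choose $a_l(x)=\alpha_l(|x|)$, $l=1,\dots,Q$, with $\alpha_l$ Lipschitz, $0\le\alpha_l\le1$, disjoint supports in $(\frac14,\frac12)$, and $\alpha_l=1$ on an interval $I_l$ of positive length.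

**Step 1: every shell reaches almost every level.** For a bounded interval $I'$ of $s$-values, (9.3), (6.2) and Hölder give
$$\int_{I'}\int_{I_l}A_z(s)\,dz\,ds\le\int_{\{|x|\in I_l,\ W\in I'\}}|\nabla W|\,dx\le\Big(\int_{I'}m_{\mathbf 1_{I_l}}\Big)^{\frac1n}\Big(\int_{I'}k_{\mathbf 1_{I_l}}\Big)^{\frac{n-1}n}.$$
Divide by $|I'|$ and shrink $I'$; by Lebesgue differentiation,
$$\int_{I_l}A_z(s)\,dz\le m_{\mathbf 1_{I_l}}(s)^{1/n}\,k_{\mathbf 1_{I_l}}(s)^{(n-1)/n}\quad\text{for a.e. }s. \tag{9.4}$$
By (9.2) the sets $\{z\in I_l:V_z(s)<\mathcal H^{n-1}(S_z)\}$ increase with $s$ to a set of full measure. So there is $s_1$ such that for $s\ge s_1$ and every $l\le Q$, a set of $z\in I_l$ of positive measure has $0<V_z(s)<\mathcal H^{n-1}(S_z)$. A subset of the connected manifold $S_z$ with neither zero nor full measure has positive perimeter, so $A_z(s)>0$ for these $z$. Hence the left side of (9.4) is positive and $m_{\mathbf 1_{I_l}}(s)>0$ for a.e. $s\ge s_1$. By (6.4), for $\omega$ in a set of positive measure there is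 $x\in f^{-1}(e^{-s}\omega)$ with $|x|\in I_l$, thus $a_l(x)=1$. So $F_{a_l}\ge1$ on a subset of $\partial B(0,e^{-s})$ of positive measure.

**Step 2: at suitable levels every shell covers the whole sphere.** Since $\sum_lk_{|\nabla a_l|^n}\in L^1(1,\infty)$, the set of $s$ where this sum exceeds $(2C_n)^{-n}$ has finite measure. So for a set of positive measure of $s\ge\max(s_*,s_1)$ Lemma 5(a) gives $\operatorname{ess\,osc}F_{a_l}\le\frac12$ on $\partial B(0,e^{-s})$ for all $l$. With Step 1, $F_{a_l}\ge\frac12$, that is $P_{a_l}\ge2^{-n}$, a.e. on this sphere. As the supports of the $a_l$ are disjoint, $\sum_la_l^n\le\mathbf 1_{B(0,1/2)}$, and (6.4) gives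
$$Q\,2^{-n}|S^{n-1}|\le\int_{S^{n-1}}\sum_lP_{a_l}(e^{-s}\omega)\,d\omega\le m_{\mathbf 1_{B(0,1/2)}}(s)\le M_* .$$
Since $Q$ is arbitrary, this is a contradiction. $\square$

**Proof of Theorem 3.** Suppose $f$ is not light, and let $E$ be as in Setting (S), before scaling, so $E\subset f^{-1}(0)$. By hypothesis $E$ is a compact component of the locally compact Hausdorff space $f^{-1}(0)$. In such a space a compact component has arbitrarily small compact open neighborhoods, so $E\subset L$ with $L$ compact and relatively open in $f^{-1}(0)$. Then $f^{-1}(0)\setminus L$ is closed in $\Omega$ and disjoint from $L$, so a sufficiently small neighborhood $U\Subset\Omega$ of $L$ has $\bar U\cap f^{-1}(0)=L\subset U$, and $0\notin f(\partial U)$. Choose the small ball in Setting (S) inside $U$. Comparing (5.2) with (5.1) for all $\eta$ supported near $0$ gives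
$$\#\big(f^{-1}(y)\cap U\big)=\deg(0,f,U)\quad\text{for a.e. }y\text{ near }0.$$
By (6.4), after scaling, $m_{\mathbf 1_B}(s)\le\deg(0,f,U)\,|S^{n-1}|$ for a.e. large $s$. As $m_{\mathbf 1_{B(0,1/2)}}\le m_{\mathbf 1_B}$, this contradicts Proposition 7. So $f$ is light, hence discrete and open by Lemma 4 and Titus–Young. $\blacksquare$

## 10. Small super-level sets on good spheres

Without compactness of the fibres there is no degree bound, and by Theorem 1 the multiplicity can be infinite. Theorem 2 will follow if $K\in L^p$ with $p>n-1$ forces the multiplicity to be bounded anyway. From now on $n\ge3$, $p>n-1$, $K\in L^p_{\rm loc}$, $p'=p/(p-1)$, and we assume Setting (S). The goal is a bound for $m_{\mathbf 1_{B(0,1/2)}}(s)$ at a.e. large $s$, contradicting Proposition 7. Put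
$$\gamma=\frac{n-2}{n-1},\qquad\beta=\frac n{n-1}\gamma=\frac{n(n-2)}{(n-1)^2},\qquad\mu=\Big(\beta-\frac1{p'}\Big)^+ .$$

**Good radii.** There are $s_0\ge1$, $\kappa<\infty$ and a measurable $G\subset[\frac12,\frac34]$ with $|G|\ge\frac18$ such that for all $z\in G$: $V_z(s)\to0$ as $s\to\infty$; (9.3) holds; $(\int_{S_z}K^p\,d\mathcal H^{n-1})^{1/p}\le\kappa$; and $V_z(s_0)\le\min\{1,\frac12\mathcal H^{n-1}(S_{1/2})\}$. Indeed the first two hold for a.e. $z$. Since $\int_{1/2}^{3/4}\int_{S_z}K^p\,d\mathcal H^{n-1}dz<\infty$, the third fails on a set of measure less than $\frac1{16}$ if $\kappa$ is large, and by (9.2) so does the fourth if $s_0$ is large. For $s\ge s_0$ the set $\{W\ge s\}$ fills at most half of $S_z$, so the isoperimetric inequality on spheres, which is invariant under scaling with this exponent, gives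
$$A_z(s)\ge c_nV_z(s)^\gamma\qquad(z\in G,\ \text{a.e. }s\ge s_0). \tag{10.1}$$
For each $z$ the function $V_z$ is nonincreasing and left-continuous in $s$, and it is measurable in $z$; hence it is jointly measurable. Constants $C$ below depend only on $n,p,\kappa$.

The first estimate says that where many spheres still have $V_z(s)$ not too small, the multiplicity $m_{\mathbf 1_Y}$ cannot be small unless $k_h$ is large, for a weighted $k_h$ of controlled mass.

**Lemma 8.** Let $Y\subset G$ be measurable, $i\ge1$, $Y_i(s)=\{z\in Y:V_z(s)\ge2^{-i}\}$, and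
$$h(x)=V_{|x|}(W(x))^{-\beta}\,\mathbf 1\big\{|x|\in Y,\ s_0\le W(x)<\infty,\ V_{|x|}(W(x))\ge2^{-i}\big\},$$
which is bounded by $2^{i\beta}$. Then
$$c_n|Y_i(s)|\le m_{\mathbf 1_Y}(s)^{1/n}\,k_h(s)^{(n-1)/n}\quad\text{for a.e. }s\ge s_0, \tag{10.2}$$
$$\int_{s_0}^\infty k_h\,ds\le C\,i\,2^{i\mu}. \tag{10.3}$$

*Proof.* Let $I\subset[s_0,\infty)$ be a bounded interval. By (10.1), (9.3), (6.2) and Hölder with exponents $n$ and $n/(n-1)$, together with $\gamma\frac n{n-1}=\beta$,
$$\begin{aligned}c_n\int_I|Y_i(s)|\,ds&\le\int_Y\int_I\mathbf 1_{\{V_z(s)\ge2^{-i}\}}V_z(s)^{-\gamma}A_z(s)\,ds\,dz\\&\le\int_{\{|x|\in Y,\ W\in I,\ V_{|x|}(W)\ge2^{-i}\}}V_{|x|}(W)^{-\gamma}|\nabla W|\,dx\\&\le\Big(\int_Im_{\mathbf 1_Y}\Big)^{\frac1n}\Big(\int_Ik_h\Big)^{\frac{n-1}n}.\end{aligned}$$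
Lebesgue differentiation gives (10.2).

For (10.3), Hölder on each $S_z$ with exponents $p,p'$ bounds the left side by
$$\int_Y\kappa\,\Big(\int_{S_z\cap\{s_0\le W<\infty,\ V_z(W)\ge2^{-i}\}}V_z(W)^{-\beta p'}\,d\mathcal H^{n-1}\Big)^{1/p'}dz .$$
We need the distribution of $V_z(W)$ on $S_z$. For $t>0$,
$$\mathcal H^{n-1}\{x\in S_z:W(x)<\infty,\ V_z(W(x))<t\}\le t . \tag{10.4}$$
Indeed, $V_z$ is nonincreasing and left-continuous, so $\{s:V_z(s)<t\}$ is an open half-line $(s^*,\infty)$, and $\mathcal H^{n-1}\{W>s^*\}=\lim_{s\downarrow s^*}V_z(s)\le t$; if $s^*=-\infty$, then $t\ge\mathcal H^{n-1}(S_z)$ and (10.4) is trivial. On $\{W\ge s_0\}$ we have $V_z(W)\le1$. Split the domain of integration into the parts where $2^{-j-1}\le V_z(W)\le2^{-j}$, $0\le j<i$. Each has measure at most $2^{1-j}$ by (10.4), and the integrand is at most $2^{(j+1)\beta p'}$. So the inner integral is at most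
$$C\sum_{j<i}2^{j(\beta p'-1)}\le C\,i\,\max\big(1,2^{i(\beta p'-1)}\big),$$
and its $1/p'$-th power is at most $C\,i\,2^{i\mu}$. $\square$

The second estimate says that on spheres where $V_z$ has become small, little distortion is left.

**Lemma 9.** If $Z\subset G$ is measurable and $V_z(s)<2^{1-i}$ for all $z\in Z$, $s>t\ge s_0$, then
$$\int_t^\infty k_{\mathbf 1_Z}\,ds\le C|Z|\,2^{-i/p'}. \tag{10.5}$$
The same holds for $i=1$, $t=s_0$ and every measurable $Z\subset G$.

*Proof.* The left side is at most $\int_Z\int_{S_z\cap\{W>t\}}K\,d\mathcal H^{n-1}dz\le\int_Z\kappa\,\mathcal H^{n-1}(S_z\cap\{W>t\})^{1/p'}dz$, and $\mathcal H^{n-1}(S_z\cap\{W>t\})=\lim_{s\downarrow t}V_z(s)\le2^{1-i}$. In the second case use $V_z(s_0)\le1$. $\square$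

## 11. A single cutoff reaches only $p>(n-1)^2$

The bound $m_{a^n}(s)\le Cs^{n-1}$ used in Lemma 6 came from Lemma 5(b) alone and does not bound the multiplicity. A sensible improvement is to look at the logarithmic derivative and to feed in Lemma 8. Choose $b$ such that $Y=G\cap[\frac12,b]$ and $Z=G\cap(b,\frac34]$ have measure $|G|/2$, and let $a(x)=|Z\cap(|x|,\infty)|/|Z|$. Then $a=1$ for $|x|\le b$ and $|\nabla a|\le|Z|^{-1}\mathbf 1_Z(|x|)$. For $M=m_{a^n}$, Lemma 5(b) gives, where $M>0$,
$$(\log M)'\le n|Z|^{-1}k_{\mathbf 1_Z}^{1/n}M^{-1/n},\qquad\text{so}\qquad \int(\log M)'\le n|Z|^{-1}\Big(\int k_{\mathbf 1_Z}\Big)^{\frac1n}\Big(\int M^{-\frac1{n-1}}\Big)^{\frac{n-1}n}$$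
on intervals where $M>0$. The first factor is finite. If we drop the condition $V\ge2^{-i}$ in Lemma 8, then $Y_i(s)$ becomes all of $Y$, and since $M\ge m_{\mathbf 1_Y}$, the analogue of (10.2) bounds $M^{-1/(n-1)}$ by a constant times $k_h$ with $h=V^{-\beta}\mathbf 1\{|x|\in Y,\ s_0\le W<\infty\}$, where $k_h$ is defined by (6.3) for this possibly unbounded $h$ as a monotone limit. The total mass of $k_h$ is controlled by $\sum_{j\ge0}2^{j(\beta p'-1)}$, which is finite exactly when $\beta p'<1$. As $\beta=1-(n-1)^{-2}$ and $1/p'=1-1/p$, this means $p>(n-1)^2$. For $p\le(n-1)^2$ the series diverges, and the argument gives no bound: this is the point where it stops.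

What has been wasted is Lemma 9. When the sets $\{W\ge s\}$ on the spheres have size about $2^{-i}$, the second factor has grown like $2^{i\mu(n-1)/n}$, up to a power of $i$, but the first has decayed like $2^{-i/(np')}$. If $\mu>0$, the product decays exactly when
$$\frac1{np'}-\frac{n-1}n\Big(\beta-\frac1{p'}\Big)=\frac1{p'}-\frac{n-2}{n-1}=\frac1{n-1}-\frac1p>0 ,$$
that is, when $p>n-1$. To use both estimates at the same time we need $V_z$ small at the radii where the cutoff has its gradient, and not too small at radii further inside. The functions $V_z$ need not shrink at the same rate for different $z$, so the cutoff must move inward as $s$ grows.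

## 12. Layers, stages, and the proof of Theorem 2

**Step 1: layers of radii.** Let $\delta_i=c\,i^{-2}$, $i\ge1$, with $c$ chosen so that $\sum\delta_i=|G|/2$; since $\frac18\le|G|\le\frac14$, $c$ lies between two absolute constants. As $t\mapsto|G\cap(t,\frac34]|$ is continuous, there are $\frac34=b_1>b_2>\dots\ge\frac12$ such that
$$J_i:=G\cap(b_{i+1},b_i]\quad\text{has}\quad|J_i|=\delta_i .$$

**Step 2: stages of levels.** We switch from stage $i$ to the next when, on most of the layer $J_{i+1}$, $V_z$ has dropped below $2^{-i}$. Put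
$$S_i=\sup\Big\{s\ge s_0:\ \big|\{z\in J_{i+1}:V_z(s)\ge2^{-i}\}\big|\ge\tfrac12\delta_{i+1}\Big\}\quad(\sup\emptyset=s_0),$$
$t_0=s_0$ and $t_i=\max_{l\le i}S_l$ for $i\ge1$. Here $S_i<\infty$ because $V_z(s)\to0$ on $G$. By (9.1), for fixed $s$ we have $\inf_{z\in G}V_z(s)>0$, so $S_i\ge s$ for all large $i$; thus $t_i\uparrow\infty$. Stage $i\ge1$ is the interval $[t_{i-1},t_i)$, possibly empty, and the stages cover $[s_0,\infty)$.

Inner layer: if stage $i$ is non-empty, then $t_i=S_i$, and for $s$ in it there is a level $\ge s$ belonging to the set in the definition of $S_i$. Since $V_z$ is nonincreasing,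
$$|\{z\in J_{i+1}:V_z(s)\ge2^{-i}\}|\ge\tfrac12\delta_{i+1}\qquad(s\in\text{stage }i). \tag{12.1}$$

Outer layer: let $Z_1=J_1$ and, for $i\ge2$, $Z_i=\{z\in J_i:V_z(s)<2^{1-i}\text{ for all }s>t_{i-1}\}$. Then
$$|Z_i|\ge\tfrac12\delta_i . \tag{12.2}$$
For $i\ge2$ and $s>t_{i-1}\ge S_{i-1}$, the definition of $S_{i-1}$ says that $\{z\in J_i:V_z(s)\ge2^{1-i}\}$ has measure less than $\frac12\delta_i$. These sets increase as $s\downarrow t_{i-1}$, and their union is $J_i\setminus Z_i$, so $|J_i\setminus Z_i|\le\frac12\delta_i$.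

**Step 3: moving cutoffs.** Let $\Phi_i(x)=|Z_i\cap(|x|,\infty)|/|Z_i|$. It is Lipschitz, equals $1$ for $|x|\le b_{i+1}$ and $0$ for $|x|\ge b_i$, and $|\nabla\Phi_i|\le|Z_i|^{-1}\mathbf 1_{Z_i}(|x|)$ a.e. Moreover $\Phi_{i+1}\le\Phi_i$, because $\Phi_{i+1}$ vanishes for $|x|\ge b_{i+1}$ and $\Phi_i=1$ for $|x|\le b_{i+1}$; and $\Phi_i\ge\mathbf 1_{B(0,1/2)}$, $\Phi_i\ge\mathbf 1_{J_{i+1}}(|x|)$. Let $M_i=m_{\Phi_i^n}$, in its continuous representative. By Lemma 5(b),
$$|(M_i^{1/n})'|\le|Z_i|^{-1}k_{\mathbf 1_{Z_i}}^{1/n}\quad\text{a.e.} \tag{12.3}$$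
On stage $i$ use (10.2) with $Y=J_{i+1}$ and the corresponding $h$. By (12.1) and $M_i\ge m_{\mathbf 1_{J_{i+1}}}$ we have $\frac12c_n\delta_{i+1}\le M_i^{1/n}k_h^{(n-1)/n}$; raising this to the power $n/(n-1)$,
$$M_i^{-1/(n-1)}\le C\,\delta_{i+1}^{-n/(n-1)}\,k_h\quad\text{a.e. on stage }i. \tag{12.4}$$

**Step 4: growth during one stage.** For $\epsilon>0$ the function $\log\max(M_i,\epsilon)$ is locally absolutely continuous. By (12.3) its derivative is at most $n|Z_i|^{-1}k_{\mathbf 1_{Z_i}}^{1/n}M_i^{-1/n}$ a.e. on $\{M_i>\epsilon\}$, and it is $0$ a.e. elsewhere. Integrating from $t_{i-1}$ gives $\max(M_i(s),\epsilon)\le e^{D_i}\max(M_i(t_{i-1}),\epsilon)$ for $s\in[t_{i-1},t_i]$, where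
$$D_i=n|Z_i|^{-1}\int_{t_{i-1}}^{t_i}k_{\mathbf 1_{Z_i}}^{1/n}M_i^{-1/n}\,ds$$
(so $D_i=0$ if the stage is empty). Letting $\epsilon\to0$, once $D_i<\infty$ is known,
$$M_i(s)\le e^{D_i}M_i(t_{i-1})\qquad(t_{i-1}\le s\le t_i). \tag{12.5}$$
By Hölder,
$$D_i\le n|Z_i|^{-1}\Big(\int_{t_{i-1}}^{t_i}k_{\mathbf 1_{Z_i}}\Big)^{\frac1n}\Big(\int_{t_{i-1}}^{t_i}M_i^{-\frac1{n-1}}\Big)^{\frac{n-1}n}.$$
Lemma 9 with $Z=Z_i$, $t=t_{i-1}$ bounds the first integral by $C|Z_i|2^{-i/p'}$; for $i\ge2$ its hypothesis is the definition of $Z_i$, and for $i=1$ we have $t_0=s_0$ and use the second case. By (12.4) and (10.3) the second integral is at most $C\delta_{i+1}^{-n/(n-1)}\,i\,2^{i\mu}$. Since $|Z_i|\ge\frac12\delta_i\ge\frac12\delta_{i+1}$ by (12.2) and $\delta_{i+1}<1$, $|Z_i|^{-1+1/n}\le C\delta_{i+1}^{-1}$. Altogether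
$$D_i\le C\,\delta_{i+1}^{-2}\,i\,2^{-\sigma i},\qquad\sigma=\frac1{np'}-\frac{n-1}n\mu . \tag{12.6}$$

**Step 5: the exponent.** If $\mu=0$, then $\sigma=\frac1{np'}>0$. If $\mu=\beta-\frac1{p'}>0$, then, since $\frac{n-1}n\beta=\gamma$,
$$\sigma=\frac1{np'}+\frac{n-1}{np'}-\frac{n-1}n\beta=\frac1{p'}-\frac{n-2}{n-1}=\frac1{n-1}-\frac1p>0,$$
because $p>n-1$. As $\delta_{i+1}^{-2}$ grows only polynomially in $i$, $\sum_iD_i<\infty$.

**Step 6: conclusion.** From $\Phi_{i+1}\le\Phi_i$ we get $m_{\Phi_{i+1}^n}\le m_{\Phi_i^n}$ a.e., hence everywhere for the continuous representatives, so $M_{i+1}(t_i)\le M_i(t_i)$. With (12.5) and induction,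
$$M_i(s)\le M_*:=e^{\sum_lD_l}M_1(s_0)<\infty\qquad\text{for all }s\text{ in stage }i,\ \text{all }i\ge1 .$$
The stages cover $[s_0,\infty)$ and $\mathbf 1_{B(0,1/2)}\le\Phi_i^n$, so $m_{\mathbf 1_{B(0,1/2)}}(s)\le M_*$ for a.e. $s\ge s_0$. This contradicts Proposition 7. Hence Setting (S) is impossible, $f$ is light, and by Lemma 4 and Titus–Young $f$ is discrete and open. This proves Theorem 2. $\blacksquare$
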